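\title{Optimal insulation of a convex body need not be convex}

\begin{abstract}
A bounded body $D\subset\mathbb{R}^n$ is kept at a constant temperature and surrounded by a layer of prescribed volume whose outer face is kept at temperature zero. One chooses the layer so as to minimize $\int_{\partial D}\Gamma(u_\mu)\,d\sigma$, where $u_\mu$ is the heat flux through $\partial D$ and $\Gamma$ is a convex increasing function. It has been conjectured that a convex body always admits a convex optimal configuration. We show that this is false in every dimension $n\ge2$. In the plane, thin ellipses are counterexamples whenever $\int_1^\infty\Gamma(t)t^{-3}\,dt=\infty$. For $n\ge3$, long and slowly widening bodies give counterexamples for every $\Gamma$ that is not affine. For affine $\Gamma$ the conjecture is true in all dimensions; we derive this by a calibration argument from an existence theorem of Henrot and Shahgholian.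
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $n\ge2$, let $D\subset\mathbb{R}^n$ be a bounded domain with boundary of class $C^{2,\kappa}$, $0<\kappa<1$, let $\gamma>0$ and $\alpha>0$, and let $\Gamma:[0,\infty)\to\mathbb{R}$ be convex and strictly increasing. We write $|A|$ for Lebesgue measure, $\sigma$ for surface measure and $B_r(z)$ for open balls. A function $u:\mathbb{R}^n\setminus D\to[0,\infty)$ is \emph{admissible} (for $D,\gamma,\alpha$) if
\begin{enumerate}
\item[(i)] $u\in C(\mathbb{R}^n\setminus D)\cap H^1_{\mathrm{loc}}(\mathbb{R}^n\setminus\overline D)$ and $u=\gamma$ on $\partial D$;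
\item[(ii)] the set $\{u>0\}$ is bounded and $u$ is harmonic in $\{u>0\}\setminus\overline D$;
\item[(iii)] $|\{u>0\}\setminus\overline D|=\alpha$.
\end{enumerate}
The set $\Omega=D\cup\{u>0\}$ is the \emph{configuration} of $u$, and $u$ is its potential: $\Delta u=0$ in $\Omega\setminus\overline D$, $u=\gamma$ on $\partial D$, $u=0$ on $\partial\Omega$. An admissible $u$ is harmonic in a one-sided neighborhood of $\partial D$ and constant on $\partial D$, so by boundary regularity for the Laplace equation it is of class $C^{2,\kappa}$ up to $\partial D$ from the outside. Let $\mu$ be the unit normal of $\partial D$ pointing into $D$, and let $u_\mu=\nabla u\cdot\mu$, where $\nabla u$ is the boundary value of the gradient taken from the outside of $D$. The quantity to be minimized over all admissible $u$ is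
\[
J(u)=\int_{\partial D}\Gamma(u_\mu)\,d\sigma ,
\]
and the configuration of a minimizer is called \emph{optimal}.

One may think of $D$ as a body at temperature $\gamma$, of $\Omega\setminus\overline D$ as a layer of insulating material of volume $\alpha$, and of $u_\mu$ as the density of the heat flux that leaves $D$. For $\Gamma(t)=t$ the functional $J$ is the total loss of heat. For $\Gamma(t)=t^p$ with $p>1$ it also penalizes an uneven distribution of the flux. The problem and the following conjecture are taken from \cite{IFB}.

\medskip
\noindent\textbf{Conjecture.} \emph{If $D$ is convex, then there exists a convex optimal configuration.}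
\medskip

The simplest cases support it. If $D$ is a disk, the concentric disk is optimal for every $\Gamma$ (Example~\ref{ex:disk}). If $\Gamma$ is affine, the conjecture holds for every convex $D$ (Theorem~\ref{thm:affine}). In both cases the problem reduces to minimizing the Dirichlet integral of $u$. In general it does not: a nonlinear $\Gamma$ sees where the flux is large, and the flux is large where $D$ is sharp or thin. The best use of the material is then to pile it up at those places, and nothing forces such a pile to be compatible with convexity.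

\subsection{Results}

The conjecture is false in every dimension.

\begin{theorem}\label{thm:plane}
Let $n=2$, $\gamma>0$, $\alpha>0$, and let $\Gamma$ be convex and strictly increasing with
\begin{equation}\label{eq:growth}
\int_1^\infty\Gamma(t)\,t^{-3}\,dt=\infty .
\end{equation}
There is $d>0$ such that for every sufficiently thin ellipse $D$ with foci $(\pm d,0)$ there is an admissible $u_c$ with $J(u_c)<J(u)$ for every admissible $u$ whose configuration is convex. In particular there is no convex optimal configuration.
\end{theorem}

\begin{theorem}\label{thm:space}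
Let $n\ge3$, $\gamma>0$, and let $\Gamma$ be convex, strictly increasing and not affine. Then there are a bounded convex domain $D\subset\mathbb{R}^n$ with $C^\infty$ boundary and an $\alpha>0$ such that no convex configuration is optimal.
\end{theorem}

Neither proof needs the existence of a minimizer: in both, every convex configuration is strictly beaten by one fixed admissible competitor. The converse below is not used for the counterexamples. It relies on the existence theorem of Henrot and Shahgholian \cite{HS}, quoted as Theorem~\ref{thm:HS}.

\begin{theorem}\label{thm:affine}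
Let $\Gamma(t)=at+b$ with $a>0$. Then for every $n\ge2$, all $\gamma,\alpha>0$ and every bounded convex $D$ of class $C^{2,\kappa}$ a convex optimal configuration exists.
\end{theorem}

\begin{corollary}\label{cor:summary}
For fixed $n\ge3$ and $\Gamma$, the conjecture holds for all $(D,\gamma,\alpha)$ if and only if $\Gamma$ is affine. For $\Gamma(t)=t^p$ it fails for all $p>1$ if $n\ge3$, and for all $p\ge2$ if $n=2$.
\end{corollary}

The first assertion combines Theorems~\ref{thm:space} and~\ref{thm:affine}; for the second, $t^p$ is not affine when $p>1$ and satisfies \eqref{eq:growth} when $p\ge2$. The case $n=2$ with $\Gamma$ not affine and $\int_1^\infty\Gamma(t)t^{-3}\,dt<\infty$, for instance $\Gamma(t)=t^p$ with $1<p<2$, is not decided here, apart from the special functions of Remark~\ref{rem:linear}.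

The two counterexamples rest on different mechanisms. In the plane (Section~\ref{sec:plane}) the cost concentrates at the two tips of a thin ellipse, and a convex configuration cannot protect the tips nearly as well as a dumbbell can. For $n\ge3$ (Section~\ref{sec:space}) the body is so long that the problem decouples into planar problems for disks; the optimal thickness of the layer can then be computed, and it fails to be a concave function of the position, which the Brunn--Minkowski inequality demands of a convex configuration. Section~\ref{sec:affine} treats affine $\Gamma$.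

\section{Potentials, energy and the disk}\label{sec:prelim}

We use the following facts about harmonic functions. A continuous function is \emph{subharmonic} in an open set if every point has arbitrarily small balls around it over which the mean value is at least the value at the center; $w$ is \emph{superharmonic} if $-w$ is subharmonic. If $G$ is bounded and open, $v$ is subharmonic and $w$ is superharmonic in $G$, both are continuous on $\overline G$ and $v\le w$ on $\partial G$, then $v\le w$ in $G$ (maximum principle). A nonnegative harmonic function on a connected open set is positive or identically zero. If $v$ is harmonic and positive in a ball, $C^1$ up to a boundary point $p$ of the ball and $v(p)=0$, then the inward normal derivative of $v$ at $p$ is positive (Hopf's lemma). Finally, the Dirichlet problem with continuous data on a bounded open set $G$ has a solution continuous on $\overline G$ if $G$ satisfies the \emph{exterior cone condition}: every boundary point is the vertex of a truncated cone with nonempty interior that does not meet $G$.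

The function $\Gamma$ is continuous on $[0,\infty)$: in $(0,\infty)$ by convexity, and at $0$ because $\Gamma(0)\le\Gamma(t)\le(1-t)\Gamma(0)+t\Gamma(1)$ for $0\le t\le1$. The quotient $(\Gamma(t)-\Gamma(0))/t$ is positive and nondecreasing.

\begin{lemma}\label{lem:basic}
Let $u$ be admissible, with configuration $\Omega$, and let $w=\gamma-u$. Then $\Omega$ is open, $\overline D\subset\Omega$ and $|\Omega|=|D|+\alpha$. The function $w$ is superharmonic in $\mathbb{R}^n\setminus\overline D$, satisfies $0\le w\le\gamma$, vanishes on $\partial D$ and equals $\gamma$ outside $\Omega$. The flux $u_\mu$ is the derivative of $w$ along the outer normal of $D$, and $u_\mu\ge0$.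
\end{lemma}

\begin{proof}
Extended by $\gamma$ to $D$, the function $u$ is continuous on $\mathbb{R}^n$ and $\Omega=\{u>0\}$; also $|\partial D|=0$. On the boundary of $\{u>0\}\setminus\overline D$ the function $u$ takes only the values $0$ and $\gamma$, so $u\le\gamma$ by the maximum principle. The mean value inequality for $u$ holds with equality at points where $u>0$, and it holds at points where $u=0$ because $u\ge0$. So $u$ is subharmonic outside $\overline D$. The last assertion follows from $w\ge0=w|_{\partial D}$.
\end{proof}

All competitors will be produced by the next lemma.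

\begin{lemma}\label{lem:competitor}
Let $\Omega\supset\overline D$ be a bounded open set with the exterior cone condition, such that the closure of every component of $\Omega\setminus\overline D$ meets $\partial D$. Let $u$ be harmonic in $\Omega\setminus\overline D$ with boundary values $\gamma$ on $\partial D$ and $0$ on $\partial\Omega$, extended by $0$ outside $\Omega$. Then $u$ is admissible for the volume $|\Omega|-|D|$, and its configuration is $\Omega$.
\end{lemma}

\begin{proof}
At points of $\partial D$ a ball inside $D$ touches $\partial D$, so $\Omega\setminus\overline D$ satisfies the exterior cone condition, and $u$ exists and is continuous. It is nonnegative, and on each component it is close to $\gamma$ somewhere, hence positive. It remains to see that $u\in H^1_{\mathrm{loc}}$. As in Lemma~\ref{lem:basic}, $u$ is subharmonic outside $\overline D$. Its mollifications $u_j$ are smooth, satisfy $0\le u_j\le\gamma$ and $\Delta u_j\ge0$. For a test function $\varphi$, integrating $\varphi^2u_j\Delta u_j\ge0$ by parts gives $\int\varphi^2|\nabla u_j|^2\le-2\int\varphi u_j\nabla u_j\cdot\nabla\varphi$,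 hence $\int\varphi^2|\nabla u_j|^2\le4\gamma^2\int|\nabla\varphi|^2$ by the Cauchy--Schwarz inequality (Caccioppoli's inequality). The bound passes to the limit.
\end{proof}

The boundary of a general configuration can be irregular, so we integrate by parts on superlevel sets. By Sard's theorem almost every $s\in(0,\gamma)$ is a regular value of the smooth function $u$ on $\{u>0\}\setminus\overline D$.

\begin{lemma}[Energy identity]\label{lem:energy}
Let $u$ be admissible, let $s\in(0,\gamma)$ be a regular value of $u$, and let $G_s=\{u>s\}\setminus\overline D$.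
\begin{enumerate}
\item[(a)] For every Lipschitz function $\varphi$ on $\mathbb{R}^n$,
\begin{equation}\label{eq:energy}
(\gamma-s)\int_{\partial D}\varphi\,u_\mu\,d\sigma=\int_{G_s}\varphi|\nabla u|^2+\int_{G_s}(u-s)\nabla u\cdot\nabla\varphi .
\end{equation}
In particular $\int_{\{u>0\}\setminus\overline D}|\nabla u|^2=\gamma\int_{\partial D}u_\mu\,d\sigma<\infty$.
\item[(b)] The function $v_s$ equal to $\gamma-s$ on $\overline D$ and to $(u-s)^+$ elsewhere is Lipschitz on $\mathbb{R}^n$, has compact support, satisfies $0\le v_s\le\gamma-s$ and $\{v_s>0\}\subset\Omega$, equals $u-s$ on $G_s$, and takes only the values $0$ and $\gamma-s$ off $G_s$.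
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The boundary of the bounded open set $G_s$ consists of $\partial D$, where the outer normal of $G_s$ is $\mu$, and of the compact smooth hypersurface $\{u=s\}$, which is disjoint from $\partial D$. The field $\varphi(u-s)\nabla u$ is Lipschitz on $\overline{G_s}$, vanishes on $\{u=s\}$, and has divergence $\nabla u\cdot\nabla(\varphi(u-s))$ because $\Delta u=0$. The divergence theorem gives \eqref{eq:energy}. For the last claim take $\varphi\equiv1$ and let $s\to0$ along regular values.

(b) Only the Lipschitz property needs a proof, and by compactness of the support it is a local matter. Near points of $\{u<s\}$ and of $D$ the function $v_s$ is constant, and near points of $\{u\ge s\}\setminus\overline D$ it is the positive part of a smooth function. Near a point of $\partial D$, $u$ is the restriction to the complement of $D$ of a $C^1$ function on a ball, with Lipschitz constant $L$, say. If $z\in\overline D$ and $z'\notin\overline D$ lie in this ball and $z''\in\partial D$ lies on the segment between them, then $|v_s(z)-v_s(z')|=|v_s(z'')-v_s(z')|\le L|z-z'|$.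
\end{proof}

The gradient of a Lipschitz function vanishes almost everywhere on each of its level sets. So (b) gives $\int_{\mathbb{R}^n}|\nabla v_s|^2=\int_{G_s}|\nabla u|^2$, and the same identity holds for the restrictions of $v_s$ and $u$ to any plane.

The following inequality says that among planar layers of given area around a disk the concentric annulus has the least energy. It uses the P\'olya--Szeg\H{o} inequality: if $v\ge0$ is Lipschitz with compact support and $v^\#$ is the radially symmetric, radially nonincreasing function with $|\{v^\#>t\}|=|\{v>t\}|$ for all $t\ge0$, then $v^\#$ is Lipschitz and $\int|\nabla v^\#|^2\le\int|\nabla v|^2$.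

\begin{lemma}\label{lem:annulus}
Let $0<r<R$ and $\gamma'>0$. Let $v:\mathbb{R}^2\to[0,\gamma']$ be Lipschitz with compact support, $v=\gamma'$ on $\{|y|\le r\}$ and $|\{v>0\}|\le\pi R^2$. Then
\[
\int_{\mathbb{R}^2}|\nabla v|^2\,dy\ge\frac{2\pi\gamma'^2}{\log(R/r)} .
\]
\end{lemma}

\begin{proof}
Write $v^\#(y)=\psi(|y|)$. For $t<\gamma'$ the set $\{v^\#>t\}$ is a disk about $0$ of area at least $\pi r^2$, so $\psi(r)=\gamma'$; and $\{v^\#>0\}$ is a disk of area at most $\pi R^2$, so $\psi(R)=0$. By the Cauchy--Schwarz inequality,
\[
\gamma'^2=\Big(\int_r^R|\psi'|\,dt\Big)^2\le\int_r^R\psi'(t)^2\,t\,dt\int_r^R\frac{dt}t\le\frac{\log(R/r)}{2\pi}\int|\nabla v^\#|^2\,dy.\qedhere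
\]
\end{proof}

\begin{example}[The disk]\label{ex:disk}
Let $D=B_r(0)\subset\mathbb{R}^2$ and $\pi(R^2-r^2)=\alpha$. The potential of $B_R(0)$ is $\gamma\log(R/|y|)/\log(R/r)$, and its flux is the constant
\begin{equation}\label{eq:diskflux}
q=\frac{\gamma}{r\log(R/r)} .
\end{equation}
For any admissible $u$, Lemmas~\ref{lem:energy} and~\ref{lem:annulus} give $(\gamma-s)\int_{\partial D}u_\mu\,d\sigma=\int|\nabla v_s|^2\ge2\pi(\gamma-s)^2/\log(R/r)$. Letting $s\to0$, the mean value of $u_\mu$ over $\partial D$ is at least $q$. By Jensen's inequality and monotonicity, $J(u)\ge2\pi r\,\Gamma(q)$, which is the cost of $B_R(0)$. So the concentric disk is optimal for every $\Gamma$. The argument works because one configuration minimizes the total flux and at the same time makes the flux constant. This computation is also the building block of Section~\ref{sec:space}.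
\end{example}

\section{Thin ellipses in the plane}\label{sec:plane}

\subsection{Elliptic coordinates and the idea of the proof}

We first normalize the foci. If $u$ is admissible for $(D,\gamma,\alpha/d^2)$, then $u'=u(\cdot/d)$ is admissible for $(dD,\gamma,\alpha)$, its configuration is the dilate of that of $u$, and $u'_\mu(dx)=u_\mu(x)/d$. Hence $J_\Gamma(u')=d\,J_{\Gamma_d}(u)$ with $\Gamma_d(t)=\Gamma(t/d)$, and $\Gamma_d$ is again convex, strictly increasing and satisfies \eqref{eq:growth}. It therefore suffices to find an absolute constant $\alpha_*>0$ such that Theorem~\ref{thm:plane} holds with $d=1$ whenever $\alpha\le\alpha_*$; for general $\alpha$ one takes $d=\sqrt{\alpha/\alpha_*}$.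

Write $z=x+iy=\cosh\zeta$ with $\zeta=\xi+i\eta$, that is,
\[
x=\cosh\xi\cos\eta,\qquad y=\sinh\xi\sin\eta .
\]
The ellipses with foci $(\pm1,0)$ are the sets $E_\varepsilon=\{0\le\xi<\varepsilon\}$, $\varepsilon>0$, with semiaxes $\cosh\varepsilon$ and $\sinh\varepsilon$ and area $\pi\sinh\varepsilon\cosh\varepsilon$. Each contains the segment $[-1,1]\times\{0\}$, and thin means that $\varepsilon$ is small. The map $\zeta\mapsto z$ is conformal from the half cylinder $\{\xi>\varepsilon,\ \eta\in\mathbb{R}/2\pi\mathbb{Z}\}$ onto $\mathbb{R}^2\setminus\overline{E_\varepsilon}$, so it preserves harmonic and superharmonic functions, and it stretches areas by the factor $|dz/d\zeta|^2=|\sinh\zeta|^2=\sinh^2\xi+\sin^2\eta$. On $\partial E_\varepsilon$ lengths are stretched by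
\[
h(\eta)=(\sinh^2\varepsilon+\sin^2\eta)^{1/2}.
\]
Regarding $w=\gamma-u$ as a function of $\zeta$, we have $d\sigma=h\,d\eta$ and $u_\mu=w_\xi(\varepsilon,\eta)/h(\eta)$, so
\begin{equation}\label{eq:Jellipse}
J(u)=\int_0^{2\pi}\Gamma\Big(\frac{w_\xi(\varepsilon,\eta)}{h(\eta)}\Big)h(\eta)\,d\eta .
\end{equation}

Consider $\Gamma(t)=t^p$. Then $J(u)=\int w_\xi^p\,h^{1-p}\,d\eta$. For $p=1$ the weight disappears. For $p>1$ the weight $h^{1-p}$ tends to $|\sin\eta|^{1-p}$ as $\varepsilon\to0$, which is singular at the tips $\eta=0,\pi$ and fails to be integrable exactly when $p\ge2$. For $p=2$, for example,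
\[
\int_{|\eta|\le b}\frac{d\eta}h\ge\int_{|\eta|\le b}\frac{d\eta}{\sinh\varepsilon+|\eta|}=2\log\Big(1+\frac b{\sinh\varepsilon}\Big)\to\infty,
\]
while $1/h\le1/\sin b$ at distance at least $b$ from the tips. So for thin ellipses only the size of $w_\xi$ near the tips matters. This size is governed by the radius $r$ of the largest half disk $\{|\zeta-\varepsilon|<r,\ \xi>\varepsilon\}$ that the layer fills: $w$ rises from $0$ to $\gamma$ over a distance of order $r$, so $w_\xi$ is of order $\gamma/r$. Near the tip $z-1\approx\zeta^2/2$, so the half disk costs only an area of order $r^4$, and a free configuration can afford $r\sim\alpha^{1/4}$. A convex configuration, on the other hand, contains the cone over the focal segment from each of its points, which confines it to the strip $|y|\le2\alpha$; since $y\approx\xi\eta$, this forces $r\lesssim\alpha^{1/2}$. For small $\alpha$ the second radius is much smaller than the first. The next two lemmas make these two bounds precise.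

\subsection{The flux of a convex configuration at the tips}

Fix once and for all a continuous function $\psi$ on the right half $\{e^{i\theta}:|\theta|\le\pi/2\}$ of the unit circle with $0\le\psi\le1$, $\psi\not\equiv0$, supported in $\{\pi/12\le|\theta|\le5\pi/12\}$. Let $\omega(X,Y)$ be the harmonic function in the half disk $\{X^2+Y^2<1,\ X>0\}$ with boundary values $\psi$ on the arc and $0$ on the diameter. It is positive inside and extends harmonically across the diameter by odd reflection, so Hopf's lemma gives
\[
c_0:=\min_{|Y|\le1/2}\partial_X\omega(0,Y)>0 .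
\]

\begin{lemma}\label{lem:lower}
Let $\alpha\le\frac1{16}$ and $|E_\varepsilon|\le\alpha$. If $u$ is admissible for $(E_\varepsilon,\gamma,\alpha)$ and its configuration $\Omega$ is convex, then
\[
w_\xi(\varepsilon,\eta)\ge\frac{c_0\gamma}{4\sqrt\alpha}\qquad\text{if }|\eta|\le2\sqrt\alpha\text{ or }|\eta-\pi|\le2\sqrt\alpha .
\]
\end{lemma}

\begin{proof}
If $(x,y)\in\Omega$, the triangle with vertices $(\pm1,0)$ and $(x,y)$ lies in $\Omega$ and has area $|y|$. Hence $|y|\le|\Omega|=|E_\varepsilon|+\alpha\le2\alpha$, and $w=\gamma$ wherever $|y|>2\alpha$. This is the only use of the convexity of $\Omega$.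

Let $r_0=4\sqrt\alpha\le1$. At a point $\zeta=\varepsilon+r_0e^{i\theta}$, $|\theta|<\pi/2$, we have $\sinh\xi\ge\xi\ge r_0\cos\theta$ and, since $|\eta|\le1$, $|\sin\eta|\ge\frac2\pi|\eta|=\frac2\pi r_0|\sin\theta|$. Therefore $|y|\ge\frac{r_0^2}\pi|\sin2\theta|$. For $\pi/12\le|\theta|\le5\pi/12$ we have $|\sin2\theta|\ge\frac12$, so $|y|\ge8\alpha/\pi>2\alpha$ and $w=\gamma$.

Compare $w$ with the harmonic function $\gamma\,\omega((\zeta-\varepsilon)/r_0)$ in the half disk $\{|\zeta-\varepsilon|<r_0,\ \xi>\varepsilon\}$. On the part of the arc where $\psi\ne0$ we have $w=\gamma\ge\gamma\psi$, and on the rest of the boundary $w\ge0=\gamma\omega$. Since $w$ is superharmonic, $w\ge\gamma\,\omega((\zeta-\varepsilon)/r_0)$ in the half disk. Both functions vanish on $\xi=\varepsilon$, so $w_\xi(\varepsilon,\eta)\ge\gamma c_0/r_0$ for $|\eta|\le r_0/2$. The half disk about $\varepsilon+i\pi$ is treated in the same way, because $|y|=\sinh\xi\,|\sin\eta|$ is invariant under $\eta\mapsto\eta+\pi$.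
\end{proof}

\subsection{The dumbbell}

The competitor spends less than half of the area on two half disks at the tips and spreads the rest over a strip of constant width in the $\zeta$-cylinder (Figure~\ref{fig:dumbbell}). The strip is needed to keep the flux away from the tips bounded uniformly in $\varepsilon$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.4]
\fill[gray!60] (0,0) ellipse (1.001 and 0.05);
\foreach \s in {1,-1}{
\draw[thick,domain=-82.8:82.8,samples=60,variable=\t] plot ({\s*cosh(0.05+0.8*cos(\t))*cos(deg(0.8*sin(\t)))},{sinh(0.05+0.8*cos(\t))*sin(deg(0.8*sin(\t)))});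
\draw[thick,domain=45.5:134.5,samples=30,variable=\t] plot ({1.0113*cos(\t)},{\s*0.1506*sin(\t)});
\draw[dashed] (-1.55,{\s*0.22}) -- (1.55,{\s*0.22});
}
\end{tikzpicture}
\caption{A thin ellipse (gray) and the outer boundary of the competing configuration (solid): the image under $z=\cosh\zeta$ of a thin strip together with two half disks centered at the tips. Every convex configuration of the same area lies between the dashed lines $y=\pm2\alpha$, whereas the bulbs have size of order $\sqrt\alpha$. Not to scale.}
\label{fig:dumbbell}
\end{figure}

\begin{lemma}\label{lem:upper}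
Let $\alpha\le\frac1{16}$, $r_1=(\alpha/64)^{1/4}$ and $\varepsilon\le r_1$. There is an admissible $u_c$ for $(E_\varepsilon,\gamma,\alpha)$ such that $w_c=\gamma-u_c$ satisfies
\[
(w_c)_\xi(\varepsilon,\eta)\le\Lambda:=\frac{4\gamma}{r_1}\quad\text{if }|\eta|\le\frac{r_1}2\text{ or }|\eta-\pi|\le\frac{r_1}2,
\]
and $(w_c)_\xi(\varepsilon,\eta)\le\Lambda':=128\gamma/\alpha$ for all $\eta$.
\end{lemma}

\begin{proof}
For $\delta>0$ let $G_\delta$ be the union of the strip $\{\varepsilon<\xi<\varepsilon+\delta\}$ and the open right half disks of radius $r_1$ about $\varepsilon$ and $\varepsilon+i\pi$. Note that $r_1\le\frac12$.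

\emph{Choice of $\delta$.} On the half disks $\xi\le2r_1\le1$, so $\sinh\xi\le\xi\sinh1\le1.2\,\xi$, and $|\sin\eta|\le r_1$. The area factor is at most $1.44\cdot4r_1^2+r_1^2<7r_1^2$, and the images of the two half disks have total area less than $7\pi r_1^4<22\alpha/64<\alpha/2$. The area of the image of $G_\delta$ is continuous and nondecreasing in $\delta$, has a limit less than $\alpha/2$ as $\delta\to0$, and tends to $\infty$ as $\delta\to\infty$. Choose $\delta$ such that it equals $\alpha$. The image of the strip then has area at least $\alpha/2$, so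
\[
\frac\alpha2\le\int_\varepsilon^{\varepsilon+\delta}\!\!\int_0^{2\pi}(\sinh^2\xi+\sin^2\eta)\,d\eta\,d\xi\le2\pi\delta\big(\sinh^2(\varepsilon+\delta)+\tfrac12\big).
\]
If $\delta<1$, then $\varepsilon+\delta\le\frac32$ and the right side is at most $2\pi(\sinh^2\frac32+\frac12)\delta\le32\delta$. In either case $\delta\ge\alpha/64$.

\emph{Admissibility.} We have $G_\delta=\{\varepsilon<\xi<\varepsilon+H(\eta)\}$, where $H$ is the maximum of $\delta$ and of the two functions $(r_1^2-\eta^2)_+^{1/2}$ and $(r_1^2-(\eta-\pi)^2)_+^{1/2}$, read on the circle. Where one of the roots exceeds $\delta$ its slope is at most $r_1/\delta$, so $H$ is Lipschitz with constant $r_1/\delta$, and the sector $\{\xi-\xi_0\ge(r_1/\delta)|\eta-\eta_0|\}$ at a point $\xi_0+i\eta_0$ of the graph is locally disjoint from $G_\delta$. The map $\cosh$ is a conformal diffeomorphism near that point, so the image of the sector contains a truncated cone of smaller opening. The set $G_\delta$ is connected. Lemma~\ref{lem:competitor}, applied to the union of $\overline{E_\varepsilon}$ and the image of $G_\delta$, yields an admissible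 $u_c$.

\emph{Flux.} The function $w_c$ is harmonic in $G_\delta$ and vanishes on $\xi=\varepsilon$. Its odd reflection in the line $\xi=\varepsilon$ is harmonic and bounded by $\gamma$ in absolute value. A function $v$ harmonic in a planar disk of radius $R$ satisfies $|\nabla v|\le\frac2R\sup|v|$ at the center (apply the mean value property to the partial derivatives and use the divergence theorem). If $|\eta|\le r_1/2$, the disk of radius $r_1/2$ about $\varepsilon+i\eta$ lies in the disk of radius $r_1$ about $\varepsilon$, which gives the bound $4\gamma/r_1$; likewise near $\pi$. For any $\eta$, the disk of radius $\alpha/64\le\delta$ lies in the doubled strip, which gives $128\gamma/\alpha$.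
\end{proof}

\subsection{Proof of Theorem~\ref{thm:plane}}

Since $64^{1/4}=2\sqrt2$, we have $2\Lambda=16\sqrt2\,\gamma\,\alpha^{-1/4}$, and the bound in Lemma~\ref{lem:lower} is at least $2\Lambda$ as soon as $\alpha^{1/4}\le c_0/(64\sqrt2)$. Put
\[
\alpha_*=\min\Big\{\frac1{16},\Big(\frac{c_0}{64\sqrt2}\Big)^4\Big\}
\]
and let $\alpha\le\alpha_*$. Let $b=\min(2\sqrt\alpha,r_1/2)<\pi/2$ and $T=\{|\eta|\le b\}\cup\{|\eta-\pi|\le b\}$. The numbers $\Lambda,\Lambda',b$ depend only on $\gamma$ and $\alpha$. Let $\varepsilon\le r_1$ with $|E_\varepsilon|\le\alpha$, and let $u$ be admissible with convex configuration. On $T$ we have $w_\xi\ge2\Lambda$ and $(w_c)_\xi\le\Lambda$; off $T$ we have $w_\xi\ge0$ and $(w_c)_\xi\le\Lambda'$. By \eqref{eq:Jellipse} and the monotonicity of $\Gamma$,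
\begin{equation}\label{eq:compare}
J(u)-J(u_c)\ge\int_T\Big[\Gamma\Big(\frac{2\Lambda}h\Big)-\Gamma\Big(\frac\Lambda h\Big)\Big]h\,d\eta-\int_{T^c}\Big[\Gamma\Big(\frac{\Lambda'}h\Big)-\Gamma(0)\Big]h\,d\eta .
\end{equation}
The right side does not depend on $u$. On $T^c$ we have $\sin b\le h\le\cosh\varepsilon\le2$, so the last integral is at most $4\pi[\Gamma(\Lambda'/\sin b)-\Gamma(0)]$, which does not depend on $\varepsilon$.

It remains to show that the first integral tends to $\infty$ as $\varepsilon\to0$. By convexity $\Gamma(2t)-\Gamma(t)\ge\Gamma(t)-\Gamma(0)$, so it is at least $\int_T\Psi(h)\,d\eta$, where $\Psi(s)=s[\Gamma(\Lambda/s)-\Gamma(0)]$ for $s>0$. The function $\Psi$ is continuous and nonnegative, and it is nonincreasing, being $\Lambda$ times the quotient $(\Gamma(t)-\Gamma(0))/t$ at $t=\Lambda/s$. As $\varepsilon\to0$, $h(\eta)\to|\sin\eta|$, which is at most the distance from $\eta$ to the nearest of $0,\pi$. By Fatou's lemma and the substitution $t=\Lambda/\eta$,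
\[
\liminf_{\varepsilon\to0}\int_T\Psi(h)\,d\eta\ge4\int_0^b\Psi(\eta)\,d\eta=4\Lambda^2\int_{\Lambda/b}^\infty\frac{\Gamma(t)-\Gamma(0)}{t^3}\,dt=\infty
\]
by \eqref{eq:growth}. Hence for all small $\varepsilon$ the right side of \eqref{eq:compare} is positive, and $J(u)>J(u_c)$ for every admissible $u$ with convex configuration. \qed

\begin{remark}\label{rem:linear}
Condition \eqref{eq:growth} is used only to make the right side of \eqref{eq:compare} positive. Fix $\Gamma$, $\alpha\le\alpha_*$ and $\varepsilon$ for which it is positive. Since $h\ge\sinh\varepsilon$, it involves only the values of $\Gamma$ on $[0,t_0]$, $t_0=\max(2\Lambda,\Lambda')/\sinh\varepsilon$, and \eqref{eq:compare} itself uses only monotonicity. Replacing $\Gamma$ on $[t_0,\infty)$ by the affine function $\Gamma(t_0)+\Gamma'_+(t_0)(t-t_0)$ keeps it convex and strictly increasing. This gives planar counterexamples with $\Gamma$ of linear growth.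
\end{remark}

\section{Long bodies in dimension $n\ge3$}\label{sec:space}

Subtracting a constant from $\Gamma$ changes $J$ by a constant, so we assume $\Gamma(0)=0$; then $\Gamma\ge0$. Let $k=n-2\ge1$ and write points of $\mathbb{R}^n$ as $(x,y)\in\mathbb{R}^k\times\mathbb{R}^2$. We write $\Gamma'_\pm$ for the one-sided derivatives and $\partial\Gamma(q)=[\Gamma'_-(q),\Gamma'_+(q)]$ for the subdifferential at $q>0$. Thus $m\in\partial\Gamma(q)$ if and only if $\Gamma(t)\ge\Gamma(q)+m(t-q)$ for all $t\ge0$, and $\Gamma'_+(q)\le\Gamma'_-(q')$ for $q<q'$.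

\subsection{The cross-sectional problem}\label{sub:heur}

We begin with a heuristic computation that dictates all later choices. Let the sections $\{y:(x,y)\in D\}$ be disks whose radius $r$ varies very slowly with $x$. One expects heat to flow within the sections, so that by Example~\ref{ex:disk} the best layer has circular sections of some radius $R$, the cost per unit of $x$ is $2\pi r\,\Gamma(q)$ with $q$ given by \eqref{eq:diskflux}, and the volume per unit of $x$ is $\pi R^2$. What remains is to distribute the volume among the sections. From \eqref{eq:diskflux}, $\partial q/\partial R=-rq^2/(\gamma R)$, so the Lagrange condition says that $\Gamma'(q)r^2q^2/R^2$ is the same constant in all sections. Writing this constant as $\Theta^{-2}$ and $m=\Gamma'(q)$, we get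
\begin{equation}\label{eq:lagrange}
q=\frac\gamma{r\log(R/r)},\qquad rq\sqrt m=\frac R\Theta .
\end{equation}
These equations determine $R$ as a function of $r$. Now let $r$ be an affine function of $x$, so that $D$ is a piece of a cone. If $\Omega$ is convex, the square root of the area of its planar sections is a concave function of $x$ by the Brunn--Minkowski inequality. So a convex configuration can imitate the optimal distribution only if $R$ is a concave function of $r$.

\begin{example}\label{ex:power}
For $\Gamma(t)=t$ we have $m=1$, and \eqref{eq:lagrange} reads $r=Re^{-c/R}$ with $c=\gamma\Theta$. Here $dr/dR=e^{-c/R}(1+c/R)>0$ and $d^2r/dR^2=c^2R^{-3}e^{-c/R}>0$. So $r$ is an increasing convex function of $R$, and $R$ is a concave function of $r$, in agreement with Theorem~\ref{thm:affine}.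

For $\Gamma(t)=t^p$ with $p>1$ we have $m=pq^{p-1}$. In terms of $\rho=R/r>1$, the second equation in \eqref{eq:lagrange} is $\rho=\Theta\sqrt p\,q^{(p+1)/2}$, and therefore
\[
r=\frac{c\,\rho^{-2/(p+1)}}{\log\rho},\qquad R=\frac{c\,\rho^{(p-1)/(p+1)}}{\log\rho},\qquad c=\gamma(\Theta\sqrt p)^{2/(p+1)} .
\]
As $\rho$ increases from $1$ to $\infty$, $r$ decreases from $\infty$ to $0$, and $R\to\infty$ as $r\to0$: the thin end wants an unboundedly thick layer. A concave function on $(0,\infty)$ lies below a supporting line and is bounded above near $0$. So $R$ is not concave.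
\end{example}

For a general $\Gamma$ two difficulties arise. First, $\Gamma$ may have corners and affine pieces, so neither $q$ nor $m$ is a good parameter; we parametrize the graph of $\partial\Gamma$ by $\tau=q+m$. Second, the behavior as $r\to0$ need not help: if $\Gamma$ is affine for large $t$, then $m$ is constant for large $q$ and $R=\Theta\gamma\sqrt m/\log(\Theta q\sqrt m)\to0$. Instead we let $\Theta\to\infty$. After rescaling, the curve $(r,R)$ tends to the curve $(1/q,\sqrt m)$, along which the second coordinate is positive and does not increase when the first increases. A positive concave function on $(0,\infty)$ is nondecreasing, so the limit curve can be concave only if $m$ is constant, that is, if $\Gamma$ is affine.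

\subsection{A profile that is not concave}

\begin{lemma}\label{lem:profile}
Let $\Gamma$ be not affine. There are $\Theta>0$, $0<r_-<r_+$ and positive Lipschitz functions $q,m,R$ on $[r_-,r_+]$ such that
\begin{equation}\label{eq:profile}
q=\frac\gamma{r\log(R/r)},\qquad m\in\partial\Gamma(q),\qquad rq\sqrt m=\frac R\Theta,\qquad R\ge e\,r
\end{equation}
for all $r\in[r_-,r_+]$, and $R$ is not concave on $[r_-,r_+]$.
\end{lemma}

\begin{proof}
\emph{Step 1: the graph of $\partial\Gamma$.} Let $m_0=\Gamma'_+(0)=\lim_{t\downarrow0}\Gamma(t)/t\in[0,\infty)$. For $\tau>m_0$ the function $t\mapsto\Gamma(t)+\frac12t^2-\tau t$ is continuous and strictly convex on $[0,\infty)$, tends to $\infty$, and has the negative right derivative $m_0-\tau$ at $0$. So it has a unique minimum point $q(\tau)>0$, characterized by $m(\tau):=\tau-q(\tau)\in\partial\Gamma(q(\tau))$. In particular every pair $(q,m)$ with $q>0$ and $m\in\partial\Gamma(q)$ equals $(q(\tau),m(\tau))$ for $\tau=q+m$, which exceeds $m_0$ because $m\ge m_0$.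

Let $\tau<\tau'$, and let a prime denote values at $\tau'$. If $q>q'$, then $m\ge m'$ and $\tau>\tau'$, which is false; so $q\le q'$. If $q<q'$, then $m\le m'$, and if $q=q'$, then $m'-m=\tau'-\tau>0$. Thus $q$ and $m$ are nondecreasing with sum $\tau$, and both are $1$-Lipschitz. Moreover $m\ge\Gamma(q)/q>0$ (take $t=0$ in the subgradient inequality), and $q(\tau)\le\tau-m_0\to0$ as $\tau\downarrow m_0$.

\emph{Step 2: three points.} If $m(\cdot)$ were constant, $\Gamma$ would have the same derivative at all $q>0$ and would be affine. So there are $\tau_b<\tau_c$ with $m_b<m_c$, where indices denote values. For $\tau_a\in(m_0,\tau_b)$ with $q_a<q_b$ put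
\[
\theta=\frac{1/q_b-1/q_c}{1/q_a-1/q_c}\in[0,1).
\]
As $\tau_a\downarrow m_0$ we have $q_a\to0$, so $\theta\to0$ and $(1-\theta)\sqrt{m_c}\to\sqrt{m_c}>\sqrt{m_b}$. Fix $\tau_a$ with
\begin{equation}\label{eq:three}
\sqrt{m_b}<\theta\sqrt{m_a}+(1-\theta)\sqrt{m_c}.
\end{equation}

\emph{Step 3: the profile.} For $\Theta\ge e/(q_a\sqrt{m_a})$ define on $[\tau_a,\tau_c]$
\[
\rho=\Theta q\sqrt m\ge e,\qquad r=\frac\gamma{q\log\rho},\qquad R=\rho r=\frac{\Theta\gamma\sqrt m}{\log\rho}.
\]
Then \eqref{eq:profile} holds. Since $q,m$ are positive and nondecreasing and $q+m$ is strictly increasing, $\rho$ is strictly increasing, so $r$ is continuous and strictly decreasing in $\tau$. It maps $[\tau_a,\tau_c]$ onto $[r_-,r_+]:=[r_c,r_a]$, and $r_b=\theta_\Theta r_a+(1-\theta_\Theta)r_c$ with $\theta_\Theta=(r_b-r_c)/(r_a-r_c)\in(0,1)$. As $\Theta\to\infty$ we have $\log\rho/\log\Theta\to1$ at each $\tau$, so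
\[
\frac{r\log\Theta}\gamma\to\frac1q,\qquad\frac{R\log\Theta}{\Theta\gamma}\to\sqrt m,\qquad\theta_\Theta\to\theta .
\]
By \eqref{eq:three} we can fix $\Theta$ with $R_b<\theta_\Theta R_a+(1-\theta_\Theta)R_c$. So $R$ is not a concave function of $r$.

\emph{Step 4: Lipschitz dependence on $r$.} We have $\log(\gamma/r)=\log q+\log\log\rho$. For $\tau<\tau'$ in $[\tau_a,\tau_c]$, the inequality $\log t'-\log t\ge(t'-t)/t'$ for $t\le t'$, used three times, gives
\[
\log\frac r{r'}\ge\log\log\rho'-\log\log\rho\ge\frac{\log(q'/q)+\frac12\log(m'/m)}{\log\rho_c}\ge\frac1{\log\rho_c}\Big[\frac{q'-q}{q_c}+\frac{m'-m}{2m_c}\Big].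
\]
The right side is at least $c(\tau'-\tau)$ with $c>0$, and the left side is at most $(r-r')/r_-$. So $\tau$ is a Lipschitz function of $r$, hence so are $q$ and $m$, and so is $R$, a smooth function of $(q,m)$ on $[q_a,q_c]\times[m_a,m_c]$.
\end{proof}

From now on the data of Lemma~\ref{lem:profile} are fixed. The letters $C,c$ denote positive constants that depend only on $n,\gamma,\Gamma$ and these data, not on the parameter $\varepsilon\in(0,1]$ below or on the configuration, and ``$\varepsilon$ small'' is meant in the same sense.

\subsection{The body $D_\varepsilon$}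

Let $\beta=r_+-r_-$, $\ell(t)=r_-+\beta t$, $Q=[0,1]^k$ and $Q_\varepsilon=\varepsilon^{-1}Q$. Over $Q_\varepsilon$ the body will be exactly the cone $\{|y|<\ell(\varepsilon x_1)\}$. It has to be closed up outside $Q_\varepsilon$ in a smooth and convex way, with geometric bounds that do not degenerate as $\varepsilon\to0$. A sublevel set of a convex function with bounded Hessian does this.

Let $N$ be the convolution of $s\mapsto\max(|s|,r_-/4)$ with an even mollifier supported in $|s|\le r_-/8$. It is smooth, even, convex and $1$-Lipschitz; $N(s)\ge|s|$ by Jensen's inequality; $N=r_-/4$ for $|s|\le r_-/8$; $N(s)=|s|$ for $|s|\ge r_-/2$; and $N\le r_-/2$ on $|s|\le r_-/2$ by convexity. Let $P(s)=\int_0^s(s-t)e^{-1/t}\,dt$ for $s>0$ and $P(s)=0$ for $s\le0$. Then $P''(s)=e^{-1/s}$ for $s>0$, so $P$ is smooth, convex and nonnegative, $0\le P''\le1$, and $P(s)/s\to\infty$ as $s\to\infty$. Define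
\[
F(x,y)=N(|y|)+\sum_{i=1}^k\big[P(-x_i)+P(x_i-\varepsilon^{-1})\big]-\ell(\varepsilon x_1),\qquad D_\varepsilon=\{F<0\},
\]
and let $\ell^*(x)=\ell(\min(\max(\varepsilon x_1,0),1))\in[r_-,r_+]$, so that $\ell^*(x)=\ell(\varepsilon x_1)$ on $Q_\varepsilon$.

\begin{lemma}\label{lem:body}
$D_\varepsilon$ is a bounded convex domain with $C^\infty$ boundary, and there are constants $L,c_1>0$ independent of $\varepsilon$ such that for small $\varepsilon$:
\begin{enumerate}
\item[(a)] on $\overline{D_\varepsilon}$ we have $x\in(-L,\varepsilon^{-1}+L)^k$ and $|y|\le1.1\,\ell^*(x)$;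
\item[(b)] for $x\in Q_\varepsilon$ the section of $D_\varepsilon$ is the disk $\{|y|<\ell^*(x)\}$;
\item[(c)] every $p\in\partial D_\varepsilon$ lies on the boundary of a ball of radius $c_1$ contained in $D_\varepsilon$;
\item[(d)] $\sigma(\partial D_\varepsilon)\le C\varepsilon^{-k}$, and the part of $\partial D_\varepsilon$ over points $x$ that are outside $Q_\varepsilon$ or within distance $\varepsilon^{-1/2}$ of $\partial Q_\varepsilon$ has area at most $C\varepsilon^{-k+1/2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
The function $N(|y|)$ is smooth because $N$ is constant near $0$, and convex because $N$ is convex and nondecreasing on $[0,\infty)$. The eigenvalues of its Hessian are $N''(|y|)$ and $N'(|y|)/|y|$, which are bounded. So $F$ is smooth and convex, and $|D^2F|\le M$ with $M$ independent of $\varepsilon$. On $Q_\varepsilon\times\{0\}$ we have $F\le r_-/4-r_-\le-r_-/2$. A critical point of a convex function is a minimum point, so $\nabla F\ne0$ on $\{F=0\}$, and $D_\varepsilon$ is convex with smooth boundary $\{F=0\}$.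

(a) On $\{F\le0\}$ each of the nonnegative terms $N$, $P$ is at most $\ell(\varepsilon x_1)$. If $t=x_1-\varepsilon^{-1}>0$, then $P(t)\le\ell(\varepsilon x_1)=r_++\beta\varepsilon t\le r_++\beta t$, which bounds $t$ by superlinearity. Hence $\ell(\varepsilon x_1)\le C$, so all $P(-x_i)$ and $P(x_i-\varepsilon^{-1})$ are bounded by $C$, and this gives $L$. Further $|y|\le N(|y|)\le\ell(\varepsilon x_1)\le\ell^*(x)+\beta\varepsilon L\le1.1\,\ell^*(x)$ once $\beta\varepsilon L\le0.1\,r_-$.

(b) For $x\in Q_\varepsilon$ the condition is $N(|y|)<\ell^*(x)$, where $\ell^*\ge r_-$. For $|y|\le r_-/2$ both this and $|y|<\ell^*$ hold, and for $|y|\ge r_-/2$ they coincide.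

(c) Let $p=(x,y)\in\partial D_\varepsilon$, $\mathbf g=\nabla F(p)$, and $z=(\bar x,0)$ with $\bar x$ the point of $Q_\varepsilon$ nearest to $x$. By (a), $|p-z|\le C$, and by convexity $-r_-/2\ge F(z)\ge\mathbf g\cdot(z-p)\ge-C|\mathbf g|$. So $|\mathbf g|\ge c$. For $v=-\mathbf g/M+v'$ with $|v'|<|\mathbf g|/M$, Taylor's formula gives
\[
F(p+v)\le\mathbf g\cdot v+\frac M2|v|^2=\frac M2|v'|^2-\frac{|\mathbf g|^2}{2M}<0 .
\]
So the ball of radius $|\mathbf g|/M$ about $p-\mathbf g/M$ lies in $D_\varepsilon$, and we may take $c_1=c/M$.

(d) Surface area is monotone under inclusion of bounded convex sets. For an open unit ball $B$ we have $\partial D_\varepsilon\cap B\subset\partial(D_\varepsilon\cap B)$, so $\sigma(\partial D_\varepsilon\cap B)\le\sigma(\partial B)$. By (a), $\overline{D_\varepsilon}$ is covered by $C\varepsilon^{-k}$ unit balls. In the exceptional part some coordinate $x_i$ lies in one of two intervals of length $L+\varepsilon^{-1/2}$, so this part is covered by $C\varepsilon^{-(k-1)-1/2}$ unit balls.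
\end{proof}

The part of $\partial D_\varepsilon$ over $\operatorname{int}Q_\varepsilon$ is the \emph{lateral surface} $\Sigma=\{|y|=\ell(\varepsilon x_1)\}$. For a function $\phi$ of $x$ alone,
\begin{equation}\label{eq:lateral}
\varepsilon^k\int_\Sigma\phi\,d\sigma=\sqrt{1+\varepsilon^2\beta^2}\int_Q2\pi\ell^*\phi\,dX,\qquad X=\varepsilon x .
\end{equation}
Let $q^*,m^*,R^*$ be the functions $q,m,R$ of Lemma~\ref{lem:profile} evaluated at $r=\ell^*(x)$, and $S^*=R^{*2}$. They are bounded above and below by positive constants and are $C\varepsilon$-Lipschitz in $x$. As functions of $X\in Q$ they, and $\ell^*$, do not depend on $\varepsilon$. The cost predicted by Section~\ref{sub:heur} is $\varepsilon^{-k}I^*$, where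
\[
I^*=\int_Q2\pi\ell^*\,\Gamma(q^*)\,dX .
\]

\subsection{The competitor attains the predicted cost}

Let
\[
\Omega^*=\{x\in(-L-1,\varepsilon^{-1}+L+1)^k,\ |y|<R^*(x)\},\qquad\alpha_\varepsilon=|\Omega^*|-|D_\varepsilon| .
\]

\begin{proposition}\label{prop:upper}
For small $\varepsilon$, $\Omega^*$ is the configuration of an admissible function $u^*$ for $(D_\varepsilon,\gamma,\alpha_\varepsilon)$, and $\varepsilon^kJ(u^*)\le I^*+C\varepsilon^{1/2}$.
\end{proposition}

\begin{proof}
\emph{Admissibility.} Let $d_0=\min(1,r_-)$. If $(x,y)\in\overline{D_\varepsilon}$ and $|(x',y')-(x,y)|\le d_0$, then $x'$ lies in the larger box, $|y'|\le1.1\,\ell^*(x)+r_-\le2.1\,\ell^*(x)$ and $R^*(x')\ge e\,\ell^*(x)-C\varepsilon$. So for small $\varepsilon$ the closed $d_0$-neighborhood of $\overline{D_\varepsilon}$ lies in $\Omega^*$. At a boundary point $(x^0,y^0)$ of $\Omega^*$ either $x^0$ is on the boundary of the box, and a half space misses $\Omega^*$, or $|y^0|=R^*(x^0)$, and the cone $\{(y-y^0)\cdot y^0/|y^0|\ge C\varepsilon|x-x^0|\}$ misses $\Omega^*$, because in it $|y|\ge|y^0|+C\varepsilon|x-x^0|\ge R^*(x)$.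 Every point $(x,y)\in\Omega^*\setminus\overline{D_\varepsilon}$ can be joined to $D_\varepsilon$ inside $\Omega^*$ by a segment to $(x,0)$ followed by a segment in $\{y=0\}$ to $Q_\varepsilon\times\{0\}$. The first point of this path in $\overline{D_\varepsilon}$ lies on $\partial D_\varepsilon$ and in the closure of the component of $(x,y)$. Lemma~\ref{lem:competitor} gives $u^*$. Let $w^*=\gamma-u^*$.

\emph{A uniform flux bound.} Let $p\in\partial D_\varepsilon$ and let $B_{c_1}(z)\subset D_\varepsilon$ touch $\partial D_\varepsilon$ at $p$. Then $B_{c_1+d_0}(z)\subset\Omega^*$. On $B_{c_1+d_0}(z)\setminus\overline{D_\varepsilon}$ compare $w^*$ with the harmonic function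
\[
Z\mapsto\gamma\,\frac{c_1^{2-n}-|Z-z|^{2-n}}{c_1^{2-n}-(c_1+d_0)^{2-n}},
\]
which is nonnegative outside $B_{c_1}(z)$, in particular on $\partial D_\varepsilon$ where $w^*=0$, and equals $\gamma\ge w^*$ on the outer sphere. So it dominates $w^*$. Both vanish at $p$, and the outer normal of $D_\varepsilon$ at $p$ is the radial direction, so $u^*_\mu(p)\le C$.

\emph{The sharp flux bound.} Let $x^0\in Q_\varepsilon$ with $\operatorname{dist}(x^0,\partial Q_\varepsilon)\ge\varepsilon^{-1/2}$, and let $G=\{|x-x^0|<\varepsilon^{-1/2},\ \ell<|y|<R^*(x)\}$ with $\ell=\ell(\varepsilon x_1)$; this is the part of $\Omega^*\setminus\overline{D_\varepsilon}$ over the ball $|x-x^0|<\varepsilon^{-1/2}$. We want an upper barrier close to the potential $A\log(|y|/\ell)$ of a planar annulus. On the side $|x-x^0|=\varepsilon^{-1/2}$ we know only $w^*\le\gamma$, so we add $\varepsilon\gamma|x-x^0|^2$. This term has the positive Laplacian $2k\gamma\varepsilon$, which a third term of size $\varepsilon$ compensates. The radius $\varepsilon^{-1/2}$ is large enough to make this Laplacian small and small enough for the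 annuli to vary by only $O(\varepsilon^{1/2})$. Let
\[
W=A\log\frac{|y|}\ell+\varepsilon\gamma|x-x^0|^2+K\varepsilon\Big[M_1\log\frac{|y|}\ell-\frac{|y|^2-\ell^2}4\Big],
\]
with $K=2k\gamma+2$, $M_1=\frac12\max R^2$ and
\[
A=\gamma\Big/\log\Big(\frac{R^*(x^0)}{\ell^*(x^0)}-C_1\varepsilon^{1/2}\Big),
\]
where $C_1\varepsilon$ is a Lipschitz constant of $R^*/\ell^*$. Since $R^*/\ell^*\ge e$, we have $0<A\le\gamma/\log2$ for small $\varepsilon$. The bracket vanishes at $|y|=\ell$ and its derivative in $|y|$ is $M_1/|y|-|y|/2\ge0$ for $|y|\le R^*$, so it is nonnegative on $\overline G$. Using $\Delta\log|y|=0$, $-\Delta\log\ell=\varepsilon^2\beta^2/\ell^2$, $\Delta|y|^2=4$ and $\Delta\ell^2=2\varepsilon^2\beta^2$, we get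
\[
\Delta W=(A+K\varepsilon M_1)\frac{\varepsilon^2\beta^2}{\ell^2}+2k\gamma\varepsilon-K\varepsilon\Big(1-\frac{\varepsilon^2\beta^2}2\Big)\le-2\varepsilon+C\varepsilon^2\le0
\]
for small $\varepsilon$. On $\partial G$ we have $W\ge0=w^*$ where $|y|=\ell$; $W\ge A\log(R^*/\ell)\ge\gamma$ where $|y|=R^*$, by the choice of $A$; and $W\ge\gamma$ where $|x-x^0|=\varepsilon^{-1/2}$. Hence $w^*\le W$ in $G$. At a point $(x^0,y^0)\in\Sigma$ both functions vanish. There the gradient of the first term of $W$ has length $(A/\ell)\sqrt{1+\varepsilon^2\beta^2}$, that of the second term vanishes, and that of the third is $O(\varepsilon)$. Comparing $A/\ell$ with the first identity in \eqref{eq:profile},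
\[
u^*_\mu(x^0,y^0)\le|\nabla W(x^0,y^0)|\le\frac A{\ell^*(x^0)}+C\varepsilon\le q^*(x^0)+C\varepsilon^{1/2}.
\]

\emph{Summation.} The convex function $\Gamma$ is Lipschitz on bounded intervals, since $0\le\Gamma'_+\le\Gamma(t+1)-\Gamma(t)$ on $[0,t]$. So $\Gamma(u^*_\mu)\le\Gamma(q^*)+C\varepsilon^{1/2}$ where the sharp bound applies, and by \eqref{eq:lateral} and $\Gamma\ge0$ this part contributes at most $I^*+C\varepsilon^{1/2}$ to $\varepsilon^kJ(u^*)$. On the rest $\Gamma(u^*_\mu)\le C$, and Lemma~\ref{lem:body}(d) bounds the contribution by $C\varepsilon^{1/2}$.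
\end{proof}

\subsection{Every good configuration has nearly the sections of $\Omega^*$}

We now bound $J(u)$ from below, with a remainder that measures how far the areas of the sections of $\Omega$ are from $\pi S^*$. Convexity of $\Omega$ plays no role in this step. The difficulty is that $J$ is a nonlinear boundary integral, while the sections enter through the Dirichlet integral (Lemma~\ref{lem:annulus}). The bridge is to replace $\Gamma$ by its supporting line at $q^*$. This produces the weighted total flux $\int m^*u_\mu\,d\sigma$, which the energy identity converts into a weighted Dirichlet integral, up to an error that is small because $m^*$ varies slowly.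

For $X\in Q$, with $\ell=\ell^*(X)$, define on $(\ell^2,\infty)$
\[
f_X(S)=\frac2{\log(S/\ell^2)},\qquad g_X(S)=f_X(S)-f_X(S^*)-f_X'(S^*)(S-S^*),
\]
so that $f_X(R^2)=1/\log(R/\ell)$. With $H=\log(S/\ell^2)>0$ we have $f_X'=-2/(SH^2)$ and $f_X''=2/(S^2H^2)+4/(S^2H^3)>0$. So $f_X$ is strictly convex, and $g_X\ge0$ vanishes only at $S=S^*(X)$. Setting $g_X(\ell^2)=\infty$ makes $g_X$ continuous from $[\ell^2,\infty)$ to $[0,\infty]$. Let $\chi(x)=\min(1,\varepsilon^{1/2}\operatorname{dist}(x,\partial Q_\varepsilon))$ on $Q_\varepsilon$ and $\chi=0$ elsewhere. In the variable $X$, $\chi=1$ where $\operatorname{dist}(X,\partial Q)\ge\varepsilon^{1/2}$, so $\int_Q(1-\chi)\,dX\le2k\varepsilon^{1/2}$.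

\begin{proposition}\label{prop:lower}
Let $\varepsilon$ be small and let $u$ be admissible for $(D_\varepsilon,\gamma,\alpha_\varepsilon)$, with configuration $\Omega$ and $J(u)\le J(u^*)$. For $X=\varepsilon x\in Q$ let $\Omega_x=\{y:(x,y)\in\Omega\}$ and $\pi S(X)=|\Omega_x|$. Then $S>\ell^{*2}$, $\int_QS\,dX\le C$, and
\begin{equation}\label{eq:stability}
\int_Q\chi\,m^*\,g_X(S)\,dX\le C\varepsilon^{1/2}.
\end{equation}
\end{proposition}

\begin{proof}
The section $\Omega_x$ is open and contains the closed disk of radius $\ell^*$, so $S>\ell^{*2}$. The volume constraint gives $|\Omega|=|D_\varepsilon|+\alpha_\varepsilon=|\Omega^*|$. The part of $\Omega^*$ over the complement of $Q_\varepsilon$ has volume at most $C\varepsilon^{-(k-1)}$, so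
\begin{equation}\label{eq:volume}
\int_Q\pi S\,dX\le\varepsilon^k|\Omega|=\varepsilon^k|\Omega^*|\le\int_Q\pi S^*\,dX+C\varepsilon\le C .
\end{equation}

\emph{Step 1: a bound for the energy.} Since $\Gamma(t)/t\ge\Gamma(1)>0$ for $t\ge1$, we have $t\le1+\Gamma(t)/\Gamma(1)$ for all $t\ge0$. By Lemma~\ref{lem:energy}(a), Lemma~\ref{lem:body}(d) and Proposition~\ref{prop:upper},
\[
\int_{\Omega\setminus\overline{D_\varepsilon}}|\nabla u|^2=\gamma\int_{\partial D_\varepsilon}u_\mu\,d\sigma\le\gamma\Big(\sigma(\partial D_\varepsilon)+\frac{J(u^*)}{\Gamma(1)}\Big)\le C\varepsilon^{-k}.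
\]

\emph{Step 2: the weighted flux.} Let $\varphi=m^*\chi$, a nonnegative function of $x$ alone with $|\nabla\varphi|\le C\varepsilon^{1/2}$. In \eqref{eq:energy} the last term is bounded in absolute value by $\gamma C\varepsilon^{1/2}(\int_{G_s}|\nabla u|^2)^{1/2}|\Omega|^{1/2}\le C\varepsilon^{1/2-k}$, by Step 1 and \eqref{eq:volume}. Dropping the $x$-component of the gradient,
\[
(\gamma-s)\int_{\partial D_\varepsilon}\varphi\,u_\mu\,d\sigma\ge\int_{Q_\varepsilon}\varphi(x)\int_{\mathbb{R}^2}|\nabla_yv_s(x,y)|^2\,dy\,dx-C\varepsilon^{1/2-k},
\]
with $v_s$ as in Lemma~\ref{lem:energy}(b). For $x\in Q_\varepsilon$ the function $v_s(x,\cdot)$ equals $\gamma-s$ on $|y|\le\ell^*$ and is positive only in $\Omega_x$. By Lemma~\ref{lem:annulus} the inner integral is at least $2\pi(\gamma-s)^2f_X(S)$. Letting $s\to0$ and dividing by $\gamma$,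
\begin{equation}\label{eq:weighted}
\varepsilon^k\int_{\partial D_\varepsilon}\varphi\,u_\mu\,d\sigma\ge2\pi\gamma\int_Q\chi\,m^*f_X(S)\,dX-C\varepsilon^{1/2}.
\end{equation}

\emph{Step 3: linearization of $\Gamma$.} On $\Sigma$ we have $\Gamma(u_\mu)\ge[\Gamma(q^*)-m^*q^*]+m^*u_\mu$, because $m^*\in\partial\Gamma(q^*)$, and off $\Sigma$ we have $\Gamma(u_\mu)\ge0$. The bracket is bounded, so the square root in \eqref{eq:lateral} changes its integral by $O(\varepsilon^2)$. Since $u_\mu\ge0$, $\varphi\le m^*$, and $\varphi=0$ on $\partial D_\varepsilon\setminus\Sigma$, inequality \eqref{eq:weighted} gives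
\[
\varepsilon^kJ(u)\ge I^*-\int_Q2\pi\ell^*q^*m^*\,dX+2\pi\gamma\int_Q\chi\,m^*f_X(S)\,dX-C\varepsilon^{1/2}.
\]
By \eqref{eq:profile}, $\ell^*q^*=\gamma f_X(S^*)\le\gamma$. Inserting the factor $\chi$ in the first integral costs $C\varepsilon^{1/2}$, and we obtain
\begin{equation}\label{eq:almost}
\varepsilon^kJ(u)\ge I^*+2\pi\gamma\int_Q\chi\,m^*\big[f_X(S)-f_X(S^*)\big]\,dX-C\varepsilon^{1/2}.
\end{equation}

\emph{Step 4: the Lagrange condition.} Write $f_X(S)-f_X(S^*)=g_X(S)+f_X'(S^*)(S-S^*)$. By the first and third identities in \eqref{eq:profile},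
\[
2\pi\gamma\,m^*f_X'(S^*)=-\frac{\pi\gamma\,m^*}{R^{*2}\log^2(R^*/\ell^*)}=-\frac\pi\gamma\,\frac{m^*\ell^{*2}q^{*2}}{R^{*2}}=-\frac\pi{\gamma\Theta^2}.
\]
This coefficient does not depend on $X$, which is the purpose of the profile: the linear term is controlled by the volume constraint alone. Indeed, since $(1-\chi)S\ge0$, \eqref{eq:volume} gives
\[
\int_Q\chi(S-S^*)\,dX\le\int_Q(S-S^*)\,dX+\int_Q(1-\chi)S^*\,dX\le C\varepsilon^{1/2}.
\]
So \eqref{eq:almost} yields $\varepsilon^kJ(u)\ge I^*+2\pi\gamma\int_Q\chi\,m^*g_X(S)\,dX-C\varepsilon^{1/2}$. Together with $\varepsilon^kJ(u)\le\varepsilon^kJ(u^*)\le I^*+C\varepsilon^{1/2}$ this is \eqref{eq:stability}.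
\end{proof}

\subsection{Proof of Theorem~\ref{thm:space}}

We show that for all small $\varepsilon$ every admissible $u$ for $(D_\varepsilon,\gamma,\alpha_\varepsilon)$ with convex configuration has $J(u)>J(u^*)$. Suppose not. Then along a sequence $\varepsilon\to0$ there are admissible $u_\varepsilon$ with convex configurations $\Omega_\varepsilon$ and $J(u_\varepsilon)\le J(u^*_\varepsilon)$. Let $S_\varepsilon$ be as in Proposition~\ref{prop:lower} and $R_\varepsilon=\sqrt{S_\varepsilon}$, a function on $Q$.

The Brunn--Minkowski inequality in the plane states that $|(1-t)A+tB|^{1/2}\ge(1-t)|A|^{1/2}+t|B|^{1/2}$ for nonempty bounded convex sets $A,B$ and $0\le t\le1$. The sections of a convex $\Omega$ satisfy $(1-t)\Omega_x+t\Omega_{x'}\subset\Omega_{(1-t)x+tx'}$, so $R_\varepsilon$ is concave on $Q$. The region under the graph of a nonnegative concave function on $Q$ contains the cone over $Q$ with apex at any point of the graph, and this cone has volume $1/(k+1)$ times its height. Therefore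
\[
\sup_QR_\varepsilon\le(k+1)\int_QR_\varepsilon\,dX\le(k+1)\Big(\int_QS_\varepsilon\,dX\Big)^{1/2}\le C .
\]
Uniformly bounded concave functions are uniformly Lipschitz on compact subsets of $\operatorname{int}Q$. By the Arzel\`a--Ascoli theorem a subsequence converges locally uniformly in $\operatorname{int}Q$ to a concave function $R_0\ge\ell^*$. For fixed $X\in\operatorname{int}Q$ we have $\chi(X)=1$ for small $\varepsilon$, and $g_X(S_\varepsilon(X))\to g_X(R_0(X)^2)$ in $[0,\infty]$. Fatou's lemma and \eqref{eq:stability} give $\int_Qm^*g_X(R_0^2)\,dX=0$. Since $m^*>0$, we get $R_0=R^*$ almost everywhere, and by continuity everywhere in $\operatorname{int}Q$. Thus $t\mapsto R(\ell(t))$ is concave on $(0,1)$ and, by continuity, on $[0,1]$. As $\ell$ is an affine bijection of $[0,1]$ onto $[r_-,r_+]$, the function $R$ is concave on $[r_-,r_+]$, contrary to Lemma~\ref{lem:profile}. \qed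

\begin{remark}
That $\Gamma$ is not affine enters only through \eqref{eq:three}. Convexity of $\Gamma$ gives the supporting line in Step 3 of Proposition~\ref{prop:lower}, and strict monotonicity gives $m^*>0$ and the energy bound in Step 1. The assumption $n\ge3$ leaves room for planar sections and at least one slow variable. In the plane the sections of a long body are intervals, and the analogue of Section~\ref{sub:heur} gives nothing: a layer of thickness $\delta$ has flux $\gamma/\delta$ whatever the width of the section, $\delta\mapsto\Gamma(\gamma/\delta)$ is convex, and Jensen's inequality favors constant thickness, which is compatible with convexity.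
\end{remark}

\section{Affine $\Gamma$}\label{sec:affine}

Let $\Gamma(t)=at+b$ with $a>0$ and let $D$ be convex. For admissible $v$ write $\mathcal E(v)=\int_{\{v>0\}\setminus\overline D}|\nabla v|^2$. By Lemma~\ref{lem:energy}(a), $J(v)=\frac a\gamma\mathcal E(v)+b\,\sigma(\partial D)$, so we have to minimize $\mathcal E$ under the volume constraint. The candidates are provided by the case $p=2$ of the following theorem on the $p$-Laplace operator, which we quote.

\begin{theorem}[Henrot--Shahgholian \cite{HS}]\label{thm:HS}
Let $D$ be bounded and convex, with the uniform interior ball condition. For each $\lambda>0$ there is a bounded convex domain $\Omega_\lambda\supset\overline D$ with boundary of class $C^{2,\kappa'}$, $0<\kappa'<1$, whose potential $U_\lambda$ ($\Delta U_\lambda=0$ in $\Omega_\lambda\setminus\overline D$, $U_\lambda=\gamma$ on $\partial D$, $U_\lambda=0$ on $\partial\Omega_\lambda$) satisfies $|\nabla U_\lambda|=\lambda$ on $\partial\Omega_\lambda$.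
\end{theorem}

The uniform interior ball condition means that every boundary point of $D$ lies on the boundary of a ball of fixed radius contained in $D$; it holds for a bounded domain with $C^2$ boundary. Fix one $\Omega_\lambda$ for each $\lambda$ and put $V(\lambda)=|\Omega_\lambda|-|D|$. By boundary regularity $U_\lambda\in C^2(\overline{\Omega_\lambda}\setminus D)$, and by Lemma~\ref{lem:competitor} $U_\lambda$ is admissible for the volume $V(\lambda)$: a convex set has an exterior half space at each boundary point, and every point of $\Omega_\lambda\setminus\overline D$ is joined to $D$ by a segment in $\Omega_\lambda$. Two things are to be shown: that $\Omega_\lambda$ is optimal for its own volume, against all admissible competitors, and that every volume occurs. We assume $0\in D$. For a bounded convex domain $\Omega\ni0$ the \emph{gauge} is $j(x)=\inf\{\theta>0:x/\theta\in\Omega\}$. It is continuous, positively homogeneous of degree one, positive off $0$, and $\Omega=\{j<1\}$, $\partial\Omega=\{j=1\}$.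

\subsection{A calibration by dilations}

The condition $|\nabla U_\lambda|=\lambda$ expresses only stationarity. To get global minimality we embed the graph of $U_\lambda$ in a family of graphs of harmonic functions that fills the region $\{(x,t):x\ne0,\ 0\le t\le\gamma\}$, and compare $\nabla v(x)$ with the gradient of the member of the family through $(x,v(x))$. The dilates $U_\lambda(\cdot/\theta)$ form such a family. Their gradient on the outer boundary has length $\lambda/\theta$ rather than $\lambda$, and the discrepancy turns out to have the favorable sign.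

\begin{proposition}\label{prop:calibration}
For every $\lambda>0$ and every $v$ admissible for some volume $\alpha'>0$,
\begin{equation}\label{eq:calibration}
\mathcal E(v)-\mathcal E(U_\lambda)\ge\lambda^2\big(V(\lambda)-\alpha'\big).
\end{equation}
In particular $\Omega_\lambda$ is an optimal configuration for the volume $V(\lambda)$.
\end{proposition}

\begin{proof}
Write $\Omega=\Omega_\lambda$, $U=U_\lambda$, $K=\overline\Omega\setminus D$, and let $j$ be the gauge of $\Omega$.

\emph{The foliation.} The function $x\cdot\nabla U$ is harmonic in $\Omega\setminus\overline D$, since $\Delta(x\cdot\nabla U)=2\Delta U+x\cdot\nabla\Delta U$, and continuous on $K$. If $\nu$ is the outer normal of a convex domain containing $0$, then $x\cdot\nu>0$ on the boundary. On $\partial\Omega$ we have $\nabla U=-\lambda\nu$. On $\partial D$ we have $\nabla U=-U_\mu\nu$ with $U_\mu>0$ by Hopf's lemma applied to $\gamma-U$, which is positive in $\Omega\setminus\overline D$ because every component reaches $\partial\Omega$ along a ray. So $x\cdot\nabla U<0$ on both boundaries, hence on $K$. Each ray from $0$ meets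 $K$ in a segment from $\partial D$ to $\partial\Omega$, along which $U$ decreases strictly from $\gamma$ to $0$. Therefore, for $x\ne0$ and $t\in[0,\gamma]$ there is a unique $\theta=\theta(x,t)>0$ with $x/\theta\in K$ and $U(x/\theta)=t$. The function $\theta$ is continuous by uniqueness and the compactness of $K$. Extend $U$ to a $C^2$ function near $K$. The derivative of $U(x/\theta)$ in $\theta$ is $-\theta^{-1}(x/\theta)\cdot\nabla U(x/\theta)>0$, so by the implicit function theorem $\theta$ agrees locally with a $C^1$ function.

\emph{The field.} Let $U^\theta=U(\cdot/\theta)$ and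
\[
\mathbf p(x,t)=\frac1\theta\nabla U\Big(\frac x\theta\Big)\Big|_{\theta=\theta(x,t)},
\]
a $C^1$ vector field on $(\mathbb{R}^n\setminus\{0\})\times[0,\gamma]$. For fixed $\theta$ we have $\mathbf p(x,U^\theta(x))=\nabla U^\theta(x)$ on $\theta(\Omega\setminus\overline D)$. Taking the divergence and using $\Delta U^\theta=0$ gives $\operatorname{div}_x\mathbf p+\partial_t\mathbf p\cdot\mathbf p=0$ at $(x,U^\theta(x))$. Every $(x,t)$ with $0<t<\gamma$ is of this form, so
\begin{equation}\label{eq:field}
2\operatorname{div}_x\mathbf p+\partial_t|\mathbf p|^2=0 .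
\end{equation}
For $t=0$ the point $x/\theta$ lies on $\partial\Omega$, so $\theta(x,0)=j(x)$ and $|\mathbf p(x,0)|=\lambda/j(x)$. In general $x/\theta\in\overline\Omega$ gives $\theta\ge j(x)$, so $\mathbf p$ is bounded for $x\notin D$.

\emph{The inequality.} Let $s\in(0,\gamma)$ be a regular value of $v$, $G_s=\{v>s\}\setminus\overline D$, and $\Phi_s(x,t)=\int_s^t2\mathbf p(x,t')\,dt'$. By the chain rule and \eqref{eq:field},
\[
\operatorname{div}\big[\Phi_s(x,v(x))\big]=2\mathbf p(x,v)\cdot\nabla v-|\mathbf p(x,v)|^2+|\mathbf p(x,s)|^2 \quad\text{in }G_s.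
\]
Expanding $|\nabla v-\mathbf p(x,v)|^2\ge0$ gives $|\nabla v|^2\ge\operatorname{div}[\Phi_s(x,v)]-|\mathbf p(x,s)|^2$. Integrate over $G_s$ as in Lemma~\ref{lem:energy}; the field $\Phi_s(x,v)$ vanishes on $\{v=s\}$ and equals $\Phi_s(x,\gamma)$ on $\partial D$. As $s\to0$, monotone and dominated convergence give
\[
\mathcal E(v)+\lambda^2\int_{\{v>0\}\setminus D}j^{-2}\ge\int_{\partial D}\Phi_0(x,\gamma)\cdot\mu\,d\sigma .
\]
The right side does not depend on $v$, and equality holds for $v=U$ because $\mathbf p(x,U(x))=\nabla U(x)$. With $A=\Omega\setminus D$ and $A'=\{v>0\}\setminus D$ we obtain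
\[
\mathcal E(v)-\mathcal E(U)\ge\lambda^2\Big[\int_{A\setminus A'}j^{-2}-\int_{A'\setminus A}j^{-2}\Big]\ge\lambda^2\big[|A\setminus A'|-|A'\setminus A|\big],
\]
since $j<1$ on $A$ and $j\ge1$ on $A'\setminus A$. The last bracket equals $|A|-|A'|=V(\lambda)-\alpha'$.
\end{proof}

\subsection{Every volume occurs}

Theorem~\ref{thm:HS} says nothing about the dependence on $\lambda$. A comparison with dilates supplies it.

\begin{lemma}\label{lem:dilation}
For all $\lambda_1,\lambda_2>0$ we have $\min(1,\lambda_1/\lambda_2)\,\Omega_{\lambda_1}\subset\Omega_{\lambda_2}$.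
\end{lemma}

\begin{proof}
Let $\Omega_i,U_i,j_i$ belong to $\lambda_i$. The inclusion $\theta\Omega_1\subset\Omega_2$ holds if and only if $\theta j_2\le j_1$, that is, if and only if $\theta\le\theta_*:=\min_{|x|=1}j_1/j_2$. If $\theta_*\ge1$ we are done. Let $\theta_*<1$. On a ray where the minimum is attained take $x_0$ with $j_2(x_0)=1$; then $j_1(x_0)=\theta_*$, so $x_0\in\partial\Omega_2\cap\partial(\theta_*\Omega_1)$.

Let $G=\theta_*\Omega_1\setminus\overline D\subset\Omega_2\setminus\overline D$. Since $\theta_*\overline D\subset D$, the function $U_1(\cdot/\theta_*)$ is harmonic in $G$ and continuous on $\overline G$. A point of $\partial G$ lies on $\partial D$, where $U_1(\cdot/\theta_*)\le\gamma=U_2$, or on $\partial(\theta_*\Omega_1)$, where $U_1(\cdot/\theta_*)=0\le U_2$. So $U_1(\cdot/\theta_*)\le U_2$ in $G$. The point $x_0$ lies outside $\overline D$, so near $x_0$ the set $G$ coincides with $\theta_*\Omega_1$. The tangent plane of $\Omega_2$ at $x_0$ supports the smaller set $\theta_*\Omega_1$ too, so the normals agree, and both functions vanish at $x_0$. Comparing the inward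 normal derivatives gives $\lambda_1/\theta_*\le\lambda_2$, that is, $\theta_*\ge\lambda_1/\lambda_2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:affine}]
For $\lambda<\lambda'$, Lemma~\ref{lem:dilation} used in both orders gives $(\lambda/\lambda')\Omega_\lambda\subset\Omega_{\lambda'}\subset\Omega_\lambda$, so $(\lambda/\lambda')^n|\Omega_\lambda|\le|\Omega_{\lambda'}|\le|\Omega_\lambda|$. Hence $V$ is continuous and nonincreasing.

\emph{$V(\lambda)\to0$ as $\lambda\to\infty$.} Given $\alpha'>0$, choose $\theta>1$ with $(\theta^n-1)|D|=\alpha'$ and let $v$ be the potential of the convex domain $\theta D\supset\overline D$, which is admissible for the volume $\alpha'$ by Lemma~\ref{lem:competitor}. By \eqref{eq:calibration}, $\lambda^2(V(\lambda)-\alpha')\le\mathcal E(v)<\infty$. So $\limsup_{\lambda\to\infty}V(\lambda)\le\alpha'$ for every $\alpha'>0$.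

\emph{$V(\lambda)\to\infty$ as $\lambda\to0$.} Otherwise $V$ is bounded, by monotonicity. Let $B_r(0)\subset D$. If $x\in\Omega_\lambda$, then $\Omega_\lambda$ contains the cone with apex $x$ over the $(n-1)$-dimensional ball $B_r(0)\cap x^\perp$, of volume $c_nr^{n-1}|x|$. So all $\Omega_\lambda$ lie in a fixed ball $B$. The divergence theorem for $\nabla U_\lambda$ on $\Omega_\lambda\setminus\overline D$ gives $\int_{\partial D}(U_\lambda)_\mu\,d\sigma=\lambda\,\sigma(\partial\Omega_\lambda)$. By Lemma~\ref{lem:energy}(a) and the monotonicity of surface area for convex sets, $\mathcal E(U_\lambda)=\gamma\lambda\,\sigma(\partial\Omega_\lambda)\le\gamma\lambda\,\sigma(\partial B)\to0$. On the other hand $U_\lambda$, extended by $\gamma$ in $D$ and by $0$ outside $\Omega_\lambda$, is a Lipschitz function in $H^1_0(B)$, and Poincar\'e's inequality gives $\mathcal E(U_\lambda)\ge c_B\int_DU_\lambda^2=c_B\gamma^2|D|>0$, a contradiction.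

Thus $V$ maps $(0,\infty)$ onto $(0,\infty)$. Choose $\lambda$ with $V(\lambda)=\alpha$. By Proposition~\ref{prop:calibration}, the convex domain $\Omega_\lambda$ is an optimal configuration.
\end{proof}

\begin{thebibliography}{9}

\bibitem{HS}
A.~Henrot, H.~Shahgholian, \emph{Existence of classical solutions to a free boundary problem for the $p$-Laplace operator: (I) the exterior convex case}, J. reine angew. Math. \textbf{521} (2000), 85--97.

\bibitem{IFB}
Interfaces and Free Boundaries \textbf{9} (2007), 133--148, \texttt{https://ems.press/content/serial-article-files/36365?nt=1}.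

\end{thebibliography}
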